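\title{The Sorgenfrey line is not a closed subspace of a Lindel\"of topological group}

\begin{abstract}
We show that no Lindel\"of topological group, and no normal topological group, contains a closed copy of the Sorgenfrey line. More precisely, if an uncountable compact set $K\subseteq\mathbb R$, taken with the Sorgenfrey topology, is a closed subspace of a topological group $G$, then the products of pairs of points of $K$ include a closed discrete subset of $G$ of cardinality $\mathfrak c$, and $G$ is not normal. An analytic set of reals with the Sorgenfrey topology is therefore a closed subspace of a Lindel\"of group only if it is countable. Under the Continuum Hypothesis we construct an uncountable set of reals that is, in the Sorgenfrey topology, a closed subspace of a Lindel\"of group.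
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are $T_1$. A space is \emph{Lindel\"of} if it is regular and each of its open covers has a countable subcover. Topological groups are Hausdorff, hence regular, and $e$ denotes the identity element. We write $\mathfrak c=|\mathbb R|$.

The \emph{Sorgenfrey line} (the ``arrow'' space) $S$ is the set $\mathbb R$ with the topology generated by the intervals $[a,b)$, $a<b$. This topology is finer than the Euclidean one. The sets $[a,\infty)$, $(-\infty,a)$ and $[a,b)$ are both open and closed, so $S$ is a Tychonoff space. A sequence converges to $x$ in $S$ if and only if it converges to $x$ in the usual sense and all but finitely many of its terms are $\ge x$. For $X\subseteq\mathbb R$ we write $X_S$ for $X$ as a subspace of $S$. The words compact, Cantor set, analytic, nowhere dense and meager, applied to subsets of $\mathbb R^k$, always refer to the Euclidean topology. We answer the following question from \cite{problems}.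

\begin{quote}
\emph{Is the Sorgenfrey line homeomorphic to a closed subspace of some Lindel\"of topological group?}
\end{quote}

A closed subspace $X$ of a Lindel\"of group must be Lindel\"of. For a sufficient condition, recall Markov's \emph{free topological group}. For every Tychonoff space $X$ there is a topological group $F(X)$ that contains $X$ as a closed subspace, is algebraically the free group on the set $X$, and has the property that every continuous map of $X$ to a topological group extends to a continuous homomorphism on $F(X)$.

\begin{lemma}\label{lem:free}
If $X$ is a Tychonoff space and $X^n$ is Lindel\"of for every $n\ge0$, then $F(X)$ is a Lindel\"of group that contains $X$ as a closed subspace.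
\end{lemma}

\begin{proof}
For $n\ge0$ and signs $\varepsilon_1,\dots,\varepsilon_n\in\{1,-1\}$ the map $X^n\to F(X)$, $(u_1,\dots,u_n)\mapsto u_1^{\varepsilon_1}\cdots u_n^{\varepsilon_n}$, is continuous. The images of these countably many maps cover $F(X)$, and every open cover of $F(X)$ has a countable subfamily that covers any given one of them.
\end{proof}

The Sorgenfrey line lies between the two conditions. It is Lindel\"of (Lemma~\ref{lem:arrow}), but its square is not. The antidiagonal $\{(x,-x):x\in\mathbb R\}$ is closed in $S\times S$, and it is discrete because the open set $[x,\infty)\times[-x,\infty)$ meets it only in $(x,-x)$. A closed discrete subset of a Lindel\"of space is a discrete Lindel\"of space, hence countable. A positive answer to the question would thus produce a Lindel\"of group $G$ whose square is not Lindel\"of, since $G\times G$ would contain a closed copy of $S\times S$.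

The antidiagonal does not settle the question. It lives in $G\times G$, and it reaches $G$ only through the multiplication map, which may identify points and may send closed sets to sets that are not closed. Two near misses suggest that the answer could be positive.

\begin{example}[a compact group]\label{ex:compact}
Define $j\colon S\to(\mathbb Z/2\mathbb Z)^{\mathbb R}$ by $j(x)(a)=1$ if $a\le x$ and $j(x)(a)=0$ otherwise. The map $j$ is injective. It is continuous because each $[a,\infty)$ is open and closed, and it is open onto its image because $j([a,b))=\{u\in j(S):u(a)=1,\ u(b)=0\}$. So $S$ is a subspace of a compact group, though not a closed one.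
\end{example}

\begin{example}[a paratopological group]\label{ex:para}
Addition is continuous on $S$, since $[a,a+\varepsilon)+[b,b+\varepsilon)\subseteq[a+b,a+b+2\varepsilon)$. So $(S,+)$ is a Lindel\"of space with a continuous group operation. The inversion $x\mapsto-x$ is not continuous: $1/n\to0$ in $S$, but $-1/n\not\to0$.
\end{example}

What points to a negative answer is division. In a topological group the factor $b$ depends continuously on the pair $(a,ab)$, so multiplication forgets much less than an arbitrary continuous map on $G\times G$. This turns out to be enough to carry a suitable substitute for the antidiagonal into $G$.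

\begin{theorem}\label{thm:main}
Let $K\subseteq\mathbb R$ be an uncountable compact set, and let $i\colon K_S\to G$ be a homeomorphic embedding onto a closed subspace of a topological group $G$. Then the set $i(K)\cdot i(K)$ contains a set of cardinality $\mathfrak c$ that is closed and discrete in $G$. Moreover, $G$ is not normal.
\end{theorem}

\begin{corollary}\label{cor:answer}
No Lindel\"of topological group contains a closed copy of $S$. Neither does any normal topological group, nor any topological group in which every closed discrete subset has cardinality less than $\mathfrak c$.
\end{corollary}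

\begin{proof}
The set $K=[0,1]$ is closed in $S$, so a closed embedding of $S$ in $G$ restricts to a closed embedding of $K_S$. By Theorem~\ref{thm:main}, $G$ is not normal and has a closed discrete subset of cardinality $\mathfrak c$. The latter is impossible in a Lindel\"of space.
\end{proof}

Recall that a subset of $\mathbb R$ is \emph{analytic} if it is a continuous image of a separable complete metric space; Borel sets are analytic. For such sets the question has a complete answer.

\begin{theorem}\label{thm:analytic}
For an analytic set $X\subseteq\mathbb R$ the following are equivalent:
\begin{enumerate}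
\item[(a)] $X_S$ is homeomorphic to a closed subspace of a Lindel\"of topological group;
\item[(b)] $X_S$ is homeomorphic to a closed subspace of a normal topological group;
\item[(c)] $X_S$ is homeomorphic to a closed subspace of a topological group all of whose closed discrete subsets have cardinality less than $\mathfrak c$;
\item[(d)] $X$ is countable.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:CH}
Assume the Continuum Hypothesis. There is an uncountable set $X\subseteq\mathbb R$ such that $X_S$ is homeomorphic to a closed subspace of a Lindel\"of topological group.
\end{theorem}

So the word ``analytic'' cannot be dropped from Theorem~\ref{thm:analytic} in ZFC. All results other than Theorem~\ref{thm:CH} are proved in ZFC.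

Section~\ref{sec:decreasing} shows the mechanism in a model case and isolates it as Proposition~\ref{prop:key}. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:proof} proves Theorem~\ref{thm:main} by reducing it to the proposition, and Section~\ref{sec:sets} proves Theorems~\ref{thm:analytic} and~\ref{thm:CH}.

\section{Products along a decreasing set}\label{sec:decreasing}

\subsection*{A model case}
Let $K=[0,1]$, let $i\colon K_S\to G$ be a closed embedding, and suppose that there is a continuous homomorphism $\pi\colon G\to(\mathbb R,+)$, for the Euclidean topology, with $\pi(i(x))=x$ for all $x\in K$. The group $F(K_S)$ is of this kind: extend the continuous map $K_S\to\mathbb R$, $x\mapsto x$.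

We look for a segment $Z\subseteq K\times K$ such that the products $i(x)i(y)$, $(x,y)\in Z$, form a closed discrete set. The diagonal is useless: the map $x\mapsto i(x)^2$ is continuous on $K_S$ and injective (apply $\pi$), so $i(x)^2$ is a limit of the other points $i(x+1/n)^2$ when $x<1$. On the antidiagonal $y=1-x$ all products have the same image $1$ under $\pi$, and $\pi$ tells us nothing. Take instead a segment of slope $-1/2$ and put
\[
d(t)=i(t)\,i\bigl(\tfrac{1-t}{2}\bigr),\qquad \pi(d(t))=\tfrac{1+t}{2},\qquad t\in[0,1].
\]
The points $d(t)$ are distinct, and we claim that no sequence $d(t_n)$ with distinct $t_n$ converges in $G$. Suppose $d(t_n)\to g$. Applying $\pi$, we find that $t_n$ converges in the Euclidean topology to $t_0=2\pi(g)-1\in[0,1]$. Put $s_n=(1-t_n)/2$ and $s_0=(1-t_0)/2$, and pass to a subsequence that stays on one side of $t_0$.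

If $t_n>t_0$ for all $n$, then $t_n\to t_0$ in $K_S$, so $i(t_n)\to i(t_0)$, and dividing gives $i(s_n)=i(t_n)^{-1}d(t_n)\to i(t_0)^{-1}g$. Since $i(K)$ is closed and $i$ is an embedding, $s_n$ converges in $K_S$. Its limit can only be the Euclidean limit $s_0$, but $s_n<s_0$ for all $n$, a contradiction. If $t_n<t_0$ for all $n$, then $s_n>s_0$, so $i(s_n)\to i(s_0)$ and $i(t_n)=d(t_n)i(s_n)^{-1}\to g\,i(s_0)^{-1}$. Now $t_n$ converges in $K_S$ although it approaches $t_0$ from the left, which is again a contradiction.

In short: along a decreasing set one coordinate always converges in $S$ and the other never does, whereas division forces the second factor to converge once the first factor and the product do. The two examples of Section~\ref{sec:intro} escape at visible points. In Example~\ref{ex:para}, with $i$ the inclusion and $\pi$ the identity map, the set of products is $[1/2,1]$, which is not discrete in $S$; the division step fails because $-t_n\not\to-t_0$ when $t_n>t_0$. In Example~\ref{ex:compact}, if $s_n\to s_0$ with $s_n<s_0$, then $j(s_n)$ does converge, to the indicator function of $(-\infty,s_0)$, which lies outside $j(S)$.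

\subsection*{The general mechanism}
Sequences do not detect closures in $G$, so the argument must be redone with neighborhoods. We also let $\pi$ take values in any topological group and let $Z$ be any compact set with the two properties of the segment that were used. Call $Z\subseteq\mathbb R^2$ \emph{decreasing} if $(x-x')(y-y')<0$ for any two distinct points $(x,y),(x',y')$ of $Z$.

\begin{proposition}\label{prop:key}
Let $K\subseteq\mathbb R$, let $i\colon K_S\to N$ be a homeomorphic embedding onto a closed subspace of a topological group $N$, let $\pi\colon N\to H$ be a continuous homomorphism of topological groups, and put $p=\pi\circ i$. Let $Z\subseteq K\times K$, and assume: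
\begin{enumerate}
\item[(i)] $p$ is injective on $K$;
\item[(ii)] $Z$ is compact and decreasing;
\item[(iii)] the map $m\colon Z\to H$, $m(x,y)=p(x)p(y)$, is injective and continuous in the Euclidean topology of $Z$.
\end{enumerate}
Then the map $d\colon Z\to N$, $d(x,y)=i(x)i(y)$, is injective, and $d(Z)$ is closed and discrete in $N$.
\end{proposition}

\begin{proof}
Since $\pi\circ d=m$ and $m$ is injective, $d$ is injective. We show that every $g\in N$ has a neighborhood containing at most one point of $d(Z)$. This suffices: if $g\in d(Z)$ the neighborhood isolates $g$, and if $g\notin d(Z)$ we remove the one point and obtain a neighborhood of $g$ disjoint from $d(Z)$.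

The set $m(Z)$ is compact, hence closed in the Hausdorff group $H$. If $\pi(g)\notin m(Z)$, then $N\setminus\pi^{-1}(m(Z))$ is a neighborhood of $g$ disjoint from $d(Z)$. So let $\pi(g)=m(z_0)$ with $z_0=(x_0,y_0)\in Z$. We find three neighborhoods of $g$, which exclude the points $d(z)$ for $z$ just to the right of $z_0$, just to the left of $z_0$, and far from $z_0$. For $t\in\mathbb R$ put
\[
L_t=i\bigl(K\cap(-\infty,t)\bigr).
\]
The set $K\cap(-\infty,t)$ is closed in $K_S$, the map $i$ is an embedding, and $i(K)$ is closed in $N$. Hence $L_t$ is closed in $N$.

\emph{Points to the right.} We have $\pi\bigl(i(x_0)^{-1}g\bigr)=p(x_0)^{-1}p(x_0)p(y_0)=p(y_0)$. If $i(x_0)^{-1}g=i(y)$ for some $y\in K$, then $p(y)=p(y_0)$, and $y=y_0$ by (i). Thus $i(x_0)^{-1}g\notin L_{y_0}$. By continuity of $(a,h)\mapsto a^{-1}h$ there are open sets $A\ni i(x_0)$ and $O_1\ni g$ with $A^{-1}O_1\cap L_{y_0}=\emptyset$. By continuity of $i$ there is $\delta_1>0$ with $i\bigl(K\cap[x_0,x_0+\delta_1)\bigr)\subseteq A$. Let $z=(x,y)\in Z$ with $x_0<x<x_0+\delta_1$. Then $i(x)\in A$, and $y<y_0$ by (ii), so $i(x)^{-1}d(z)=i(y)\in L_{y_0}$. Therefore $d(z)\notin O_1$.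

\emph{Points to the left.} Here $\pi\bigl(g\,i(y_0)^{-1}\bigr)=p(x_0)$, so (i) gives $g\,i(y_0)^{-1}\notin L_{x_0}$. By continuity of $(h,b)\mapsto hb^{-1}$ there are open sets $O_2\ni g$ and $B\ni i(y_0)$ with $O_2B^{-1}\cap L_{x_0}=\emptyset$, and there is $\delta_2>0$ with $i\bigl(K\cap[y_0,y_0+\delta_2)\bigr)\subseteq B$. Let $z=(x,y)\in Z$ with $y_0<y<y_0+\delta_2$. Then $i(y)\in B$ and $x<x_0$, so $d(z)i(y)^{-1}=i(x)\in L_{x_0}$. Therefore $d(z)\notin O_2$.

\emph{Distant points.} The set $Z'=\{(x,y)\in Z: x\ge x_0+\delta_1\text{ or }y\ge y_0+\delta_2\}$ is compact and does not contain $z_0$. By (iii), $m(Z')$ is a closed subset of $H$ that does not contain $m(z_0)=\pi(g)$. So $O_3=N\setminus\pi^{-1}(m(Z'))$ is a neighborhood of $g$, and $d(z)\notin O_3$ for $z\in Z'$.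

Let $z=(x,y)\in Z\setminus\{z_0\}$. If $z\in Z'$, then $d(z)\notin O_3$. Otherwise $x<x_0+\delta_1$ and $y<y_0+\delta_2$, and since $Z$ is decreasing, either $x>x_0$ or $y>y_0$; accordingly $d(z)\notin O_1$ or $d(z)\notin O_2$. Hence $O_1\cap O_2\cap O_3$ contains no point of $d(Z)$ other than possibly $d(z_0)$.
\end{proof}

In the model case the proposition applies with $H=\mathbb R$, $p(x)=x$ and $Z=\{(t,\frac{1-t}2):t\in[0,1]\}$, and the set $\{d(t):t\in[0,1]\}$ is closed and discrete.

In general neither $\pi$ nor $Z$ is given, and the demands on $\pi$ pull in opposite directions. If $\pi$ is the identity map of $N$, then (i) holds, but $p=i$ is discontinuous in the Euclidean topology at every point of $K$ that is a limit of points of $K$ from the left. If $H$ is trivial, continuity is free and injectivity is lost. The right compromise is a second countable $H$: such a group can still separate the points of $i(K)$, but it has too few open sets to see the Sorgenfrey topology at uncountably many points.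

\section{Tools}\label{sec:tools}

\subsection*{Subspaces of the Sorgenfrey line}
Everything we need follows from one observation.
\begin{equation}\label{eq:gap}
\text{If each $x\in E\subseteq\mathbb R$ has an $\varepsilon_x>0$ with $E\cap(x,x+\varepsilon_x)=\emptyset$, then $E$ is countable.}
\end{equation}
Indeed, for $x<x'$ in $E$ we have $x+\varepsilon_x\le x'$, so the intervals $(x,x+\varepsilon_x)$ are pairwise disjoint, and each contains a rational number.

\begin{lemma}\label{lem:arrow}
Let $K\subseteq\mathbb R$, and let $\operatorname{int}$ denote the interior in $K$ with the Euclidean topology.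
\begin{enumerate}
\item[(a)] $K_S$ is Lindel\"of.
\item[(b)] $K_S$ is separable.
\item[(c)] If $p\colon K_S\to H$ is a continuous map to a second countable space, then there is a countable set $C\subseteq K$ such that $p$ is continuous in the Euclidean topology of $K$ at every point of $K\setminus C$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first note the following. Let $\mathcal O$ be a family of open subsets of $K_S$ and let $E=\bigcup\mathcal O\setminus\bigcup_{O\in\mathcal O}\operatorname{int}O$. Then $E$ is countable. For $x\in E$ choose $O\in\mathcal O$ and $\varepsilon_x>0$ with $K\cap[x,x+\varepsilon_x)\subseteq O$. The set $K\cap(x,x+\varepsilon_x)$ is open in the Euclidean topology of $K$, so it lies in $\operatorname{int}O$ and misses $E$. Now apply \eqref{eq:gap}.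

(a) Let $\mathcal O$ be an open cover of $K_S$. The set $K\setminus E$ is second countable in the Euclidean topology, so countably many of the sets $\operatorname{int}O$ cover it. Countably many further members of $\mathcal O$ cover the countable set $E$. Regularity is inherited from $S$.

(b) By \eqref{eq:gap}, the set $R$ of all $x\in K$ with $K\cap(x,x+\varepsilon)=\emptyset$ for some $\varepsilon>0$ is countable. Let $D\subseteq K$ be countable and dense in the Euclidean topology. A basic open set $K\cap[x,x+\varepsilon)$ with $x\in K$ meets $R$ if $x\in R$. If $x\notin R$, it contains the nonempty set $K\cap(x,x+\varepsilon)$, which meets $D$. So $D\cup R$ is dense in $K_S$.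

(c) Let $\{B_n\}$ be a countable base of $H$. Applying the first paragraph to the family $\{p^{-1}(B_n)\}$ with one member, we see that $C_n=p^{-1}(B_n)\setminus\operatorname{int}p^{-1}(B_n)$ is countable. Put $C=\bigcup_nC_n$. If $x\in K\setminus C$ and $p(x)\in B_n$, then $x\in\operatorname{int}p^{-1}(B_n)$, which is continuity at $x$.
\end{proof}

A \emph{Cantor set} is a subset of $\mathbb R$ homeomorphic to $2^\omega$. It is compact, has no isolated points, and has a base of relatively clopen sets. We use the \emph{perfect set theorem}: every uncountable analytic subset of $\mathbb R$ contains a Cantor set.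

\subsection*{Homomorphisms to second countable groups}
A topological group $N$ is \emph{$\omega$-narrow} if for every neighborhood $U$ of $e$ there is a countable set $A\subseteq N$ with $N=AU$. A separable group is $\omega$-narrow: if $A$ is countable and dense and $g\in N$, then the neighborhood $gU^{-1}$ of $g$ contains some $a\in A$, and so $g\in aU$. We use Guran's theorem in the following form \cite[Section~3.4]{AT}.

\begin{theorem}[Guran]\label{thm:guran}
If $N$ is an $\omega$-narrow group and $U$ is a neighborhood of $e$ in $N$, then there are a continuous homomorphism $\pi\colon N\to H$ to a second countable topological group and a neighborhood $V$ of the identity of $H$ with $\pi^{-1}(V)\subseteq U$. In particular, $\ker\pi\subseteq U$.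
\end{theorem}

\subsection*{Jones' lemma}
\emph{A separable normal space $Y$ has no closed discrete subset $D$ of cardinality $\mathfrak c$.} For each $B\subseteq D$ the sets $B$ and $D\setminus B$ are closed and disjoint, so Urysohn's lemma gives a continuous $f_B\colon Y\to[0,1]$ equal to $1$ on $B$ and to $0$ on $D\setminus B$. These are $2^{|D|}$ distinct functions. A continuous real function is determined by its values on a countable dense set, so there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ of them. Thus $2^{|D|}\le\mathfrak c$, which forces $|D|<\mathfrak c$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}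

We produce the data of Proposition~\ref{prop:key}: first $\pi$, then $Z$.

\subsection*{A second countable group that separates the points of $K$}
Theorem~\ref{thm:guran} places the kernel inside one neighborhood of $e$, and a product of countably many such homomorphisms, which still has a second countable range, places it inside countably many. We must therefore tell the points of $i(K)$ apart with countably many neighborhoods of $e$. Countably many cannot recover the Sorgenfrey topology, but they can recover Euclidean distances, and the Lindel\"of property of $K_S$ supplies them.

\begin{lemma}\label{lem:projection}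
Let $K\subseteq\mathbb R$ and let $i\colon K_S\to N$ be a homeomorphic embedding in an $\omega$-narrow group. Then there is a continuous homomorphism $\pi\colon N\to H$ to a second countable topological group such that $p=\pi\circ i$ is injective.
\end{lemma}

\begin{proof}
Let $x\in K$ and $n\ge1$. The set $K\cap(x-\frac1n,x+\frac1n)$ is open in $K_S$, so its image is $i(K)\cap W$ for some open $W\subseteq N$. Choose an open neighborhood $U_{x,n}$ of $e$ with $i(x)U_{x,n}^2\subseteq W$. Then
\begin{equation}\label{eq:small}
y\in K,\quad i(y)\in i(x)U_{x,n}^2\quad\Longrightarrow\quad|y-x|<1/n.
\end{equation}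
The square leaves room to multiply a point of $i(x)U_{x,n}$ by an element of the future kernel.

For fixed $n$ the open sets $i(x)U_{x,n}$, $x\in K$, cover $i(K)$, which is Lindel\"of by Lemma~\ref{lem:arrow}(a). So there is a countable set $K_n\subseteq K$ such that the sets $i(x)U_{x,n}$, $x\in K_n$, cover $i(K)$. For $n\ge1$ and $x\in K_n$, Theorem~\ref{thm:guran} gives a continuous homomorphism $\pi_{x,n}\colon N\to H_{x,n}$ to a second countable group with $\ker\pi_{x,n}\subseteq U_{x,n}$. Let $H$ be the product of these countably many groups, and let $\pi\colon N\to H$ have coordinates $\pi_{x,n}$. Then $H$ is second countable, and $\ker\pi\subseteq U_{x,n}$ for all $n\ge1$ and $x\in K_n$.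

Suppose $p(y)=p(y')$, and fix $n$. Choose $x\in K_n$ with $i(y)\in i(x)U_{x,n}$. Since $i(y)^{-1}i(y')\in\ker\pi\subseteq U_{x,n}$, we get $i(y')\in i(x)U_{x,n}^2$, and $i(y)\in i(x)U_{x,n}^2$ because $e\in U_{x,n}$. By \eqref{eq:small}, $|y-y'|<2/n$. As $n$ is arbitrary, $y=y'$.
\end{proof}

\subsection*{A decreasing Cantor set on which the product is injective}
In the model case a change of slope made the product injective. For a general $p$ there is no formula for $p(x)p(y)$, but there is cancellation: for fixed $x$ the map $y\mapsto p(x)p(y)$ is injective, so any given value is taken for at most one $y$. This lets us split a rectangle into an upper left and a lower right rectangle with disjoint sets of products, and then repeat.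

\begin{lemma}\label{lem:cantor}
Let $Q\subseteq\mathbb R$ be a Cantor set and let $p\colon Q\to H$ be an injective map to a topological group, continuous in the Euclidean topology. Then there is a compact decreasing set $Z\subseteq Q\times Q$ of cardinality $\mathfrak c$ on which $m(x,y)=p(x)p(y)$ is injective.
\end{lemma}

\begin{proof}
For each finite $0$--$1$ sequence $s$, of length $|s|$, we define nonempty relatively clopen sets $I_s,J_s\subseteq Q$, starting with $I_\emptyset=J_\emptyset=Q$, such that
\begin{enumerate}
\item[(1)] $I_{s0}\cup I_{s1}\subseteq I_s$, $J_{s0}\cup J_{s1}\subseteq J_s$, and the sets $I_{s0},I_{s1},J_{s0},J_{s1}$ have diameter less than $2^{-|s|}$;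
\item[(2)] every element of $I_{s0}$ is less than every element of $I_{s1}$, and every element of $J_{s0}$ is greater than every element of $J_{s1}$;
\item[(3)] $m(I_{s0}\times J_{s0})\cap m(I_{s1}\times J_{s1})=\emptyset$, where $m$ is taken on $Q\times Q$.
\end{enumerate}
Let $I_s$ and $J_s$ be given. They are infinite, because $Q$ has no isolated points. Pick $x<x'$ in $I_s$ and $y'<y_1<y_2$ in $J_s$. Since $p(y_1)\ne p(y_2)$, we have $m(x,y_1)\ne m(x,y_2)$, so $m(x,y)\ne m(x',y')$ for some $y\in\{y_1,y_2\}$. Take disjoint open sets $V\ni m(x,y)$ and $V'\ni m(x',y')$ in the Hausdorff group $H$. As $m$ is continuous on $Q\times Q$, all sufficiently small relatively clopen neighborhoods $I_{s0}\ni x$, $J_{s0}\ni y$, $I_{s1}\ni x'$, $J_{s1}\ni y'$ satisfy $m(I_{s0}\times J_{s0})\subseteq V$ and $m(I_{s1}\times J_{s1})\subseteq V'$, which is (3). Making them smaller gives (1), and also (2) because $x<x'$ and $y>y'$.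

For $\sigma\in2^\omega$ let $\sigma|n$ be its initial segment of length $n$. The compact sets $I_{\sigma|n}\times J_{\sigma|n}$ are nonempty and nested, and their diameters tend to $0$, so they intersect in a single point $z_\sigma=(x_\sigma,y_\sigma)$. If $\sigma|(n+1)=\tau|(n+1)$, then $|x_\sigma-x_\tau|<2^{-n}$ and $|y_\sigma-y_\tau|<2^{-n}$ by (1). So $\sigma\mapsto z_\sigma$ is continuous, and $Z=\{z_\sigma:\sigma\in2^\omega\}$ is compact. If $\sigma\ne\tau$, let $s$ be their longest common initial segment, and name them so that $\sigma$ extends $s0$ and $\tau$ extends $s1$. Then $z_\sigma\in I_{s0}\times J_{s0}$ and $z_\tau\in I_{s1}\times J_{s1}$. By (2), $x_\sigma<x_\tau$ and $y_\sigma>y_\tau$; by (3), $m(z_\sigma)\ne m(z_\tau)$. Hence $|Z|=\mathfrak c$, the set $Z$ is decreasing, and $m$ is injective on $Z$.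
\end{proof}

\subsection*{The proof}
The group $G$ is arbitrary and need not be $\omega$-narrow, so we first pass to the part of $G$ that $K$ generates.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N$ be the closure in $G$ of the subgroup $\langle i(K)\rangle$ generated by $i(K)$; it is a closed subgroup of $G$, and $i(K)$ is closed in $N$. By Lemma~\ref{lem:arrow}(b), $i(K)$ has a countable dense subset $A$. Each product $a_1^{\pm1}\cdots a_n^{\pm1}$ with $a_j\in i(K)$ depends continuously on $(a_1,\dots,a_n)$, and $A^n$ is dense in $i(K)^n$. So the countable group $\langle A\rangle$ is dense in $\langle i(K)\rangle$, hence in $N$. Thus $N$ is separable, and therefore $\omega$-narrow.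

Lemma~\ref{lem:projection} gives a continuous homomorphism $\pi\colon N\to H$ to a second countable group with $p=\pi\circ i$ injective on $K$. By Lemma~\ref{lem:arrow}(c) there is a countable set $C\subseteq K$ such that $p$ is continuous in the Euclidean topology at each point of $K\setminus C$. The set $K\setminus C$ is uncountable and Borel, so it contains a Cantor set $Q$ by the perfect set theorem. The restriction $p|_Q$ is injective and continuous in the Euclidean topology. Lemma~\ref{lem:cantor} gives a compact decreasing set $Z\subseteq Q\times Q$ with $|Z|=\mathfrak c$ on which $m(x,y)=p(x)p(y)$ is injective, and $m$ is continuous on $Q\times Q$.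

By Proposition~\ref{prop:key}, the set $D=\{i(x)i(y):(x,y)\in Z\}\subseteq i(K)\cdot i(K)$ has cardinality $\mathfrak c$ and is closed and discrete in $N$. Since $N$ is closed in $G$, the set $D$ is closed and discrete in $G$. If $G$ were normal, then its closed subspace $N$ would be a separable normal space with a closed discrete subset of cardinality $\mathfrak c$, contrary to Jones' lemma.
\end{proof}

\begin{remark}\label{rem:hyp}
That $i(K)$ is closed was used only to make the sets $L_t$ closed in Proposition~\ref{prop:key}. That $K$ is compact and uncountable was used only to find the Cantor set $Q$, which in turn makes $Z$ compact and of cardinality $\mathfrak c$. Theorem~\ref{thm:CH} shows that, under the Continuum Hypothesis, uncountability alone does not suffice.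
\end{remark}

\section{Analytic sets, and an uncountable example under CH}\label{sec:sets}

\begin{proof}[Proof of Theorem~\ref{thm:analytic}]
(a)$\Rightarrow$(b): Lindel\"of spaces, being regular, are normal. (a)$\Rightarrow$(c): closed discrete subsets of Lindel\"of spaces are countable.

(b)$\Rightarrow$(d) and (c)$\Rightarrow$(d): Suppose $X$ is uncountable and $X_S$ is a closed subspace of a topological group $G$. By the perfect set theorem, $X$ contains a Cantor set $K$. It is closed in the Euclidean topology, so $K_S$ is closed in $X_S$ and hence in $G$. By Theorem~\ref{thm:main}, $G$ is not normal and has a closed discrete subset of cardinality $\mathfrak c$.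

(d)$\Rightarrow$(a): If $X$ is countable, then every finite power of the Tychonoff space $X_S$ is a countable regular space, hence Lindel\"of. Apply Lemma~\ref{lem:free}.
\end{proof}

For Theorem~\ref{thm:CH} it suffices, by Lemma~\ref{lem:free}, to find an uncountable $X$ such that all finite powers of $X_S$ are Lindel\"of. Consider a cover of $X^k$ by boxes $\prod_j[a_j,b_j)$. Countably many boxes cover the union $O$ of their Euclidean interiors, and the rest of $X^k$ lies in the boundary of $O$, a closed nowhere dense subset of $\mathbb R^k$. For $k=1$ the rest is countable, by the proof of Lemma~\ref{lem:arrow}; for $k=2$ and $X=\mathbb R$ it can contain the antidiagonal. So we want $X^k$ to avoid closed nowhere dense sets as far as possible. It cannot avoid the hyperplanes $u_j=u_l$, or $u_j=x$ with $x\in X$, but these meet $X^k$ in copies of $X^{k-1}$, and induction on $k$ handles countably many of them.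

The case $k=2$ shows how to choose the points. For $N\subseteq\mathbb R^k=\mathbb R^{k-1}\times\mathbb R$ with $k\ge2$ and $y\in\mathbb R^{k-1}$ put
\[
N_y=\{t\in\mathbb R:(y,t)\in N\},\qquad N'=\{y\in\mathbb R^{k-1}:N_y\text{ is not meager in }\mathbb R\}.
\]
Recall that a set is \emph{meager} if it is a countable union of nowhere dense sets, that $\mathbb R$ is not meager (Baire category theorem), and that $N'$ is meager whenever $N$ is (Kuratowski--Ulam theorem). To keep a pair $(x,x')$ out of a meager set $N\subseteq\mathbb R^2$ when $x$ is chosen before $x'$, we choose $x\notin N'$, so that $N_x$ is meager, and later $x'\notin N_x$. When $x'$ is chosen first, we do the same with the coordinates exchanged. The Continuum Hypothesis lets us arrange that only countably many such demands are in force at each step.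

\begin{proof}[Proof of Theorem~\ref{thm:CH}]
\emph{Construction.} Each $\mathbb R^k$ has a countable base and hence at most $\mathfrak c$ closed subsets. Since $\mathfrak c=\aleph_1$, we can list all pairs $(k,N)$, with $k\ge1$ and $N\subseteq\mathbb R^k$ closed and nowhere dense, as $(k_\xi,N^\xi)$, $\xi<\omega_1$. We choose reals $x_\alpha$ by recursion on $\alpha<\omega_1$. Given $X_\alpha=\{x_\beta:\beta<\alpha\}$, let $(\mathcal M^k_\alpha)_{k\ge1}$ be the smallest sequence of families, $\mathcal M^k_\alpha$ consisting of subsets of $\mathbb R^k$, such that
\begin{enumerate}
\item[(M0)] $N^\xi\in\mathcal M^{k_\xi}_\alpha$ for $\xi\le\alpha$, and $\{x\}\in\mathcal M^1_\alpha$ for $x\in X_\alpha$;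
\item[(M1)] $\mathcal M^k_\alpha$ is closed under permutations of the coordinates of $\mathbb R^k$;
\item[(M2)] if $k\ge2$ and $N\in\mathcal M^k_\alpha$, then $N'\in\mathcal M^{k-1}_\alpha$;
\item[(M3)] if $k\ge2$, $N\in\mathcal M^k_\alpha$, $y\in X_\alpha^{\,k-1}$ and $N_y$ is meager, then $N_y\in\mathcal M^1_\alpha$.
\end{enumerate}
These families arise from the countably many sets in (M0) by finitely many applications of (M1)--(M3), and each rule yields countably many sets from a given one. So every $\mathcal M^k_\alpha$ is countable. All members are meager: this holds for the sets in (M0), and it is preserved by (M1) because permutations are homeomorphisms, by (M2) because of the Kuratowski--Ulam theorem, and by (M3) by its own proviso. By the Baire category theorem we can choose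
\[
x_\alpha\in\mathbb R\setminus\textstyle\bigcup\mathcal M^1_\alpha .
\]
By (M0), $x_\alpha\ne x_\beta$ for $\beta<\alpha$, so $X=\{x_\alpha:\alpha<\omega_1\}$ is uncountable. If $\alpha\le\gamma$, the families $\mathcal M^k_\gamma$ satisfy (M0)--(M3) for $\alpha$, so $\mathcal M^k_\alpha\subseteq\mathcal M^k_\gamma$ by minimality.

\medskip
\emph{Claim A. If $N\in\mathcal M^k_\alpha$ and $\gamma_1,\dots,\gamma_k\ge\alpha$ are distinct countable ordinals, then $(x_{\gamma_1},\dots,x_{\gamma_k})\notin N$.}

We use induction on $k$. For $k=1$ we have $N\in\mathcal M^1_\alpha\subseteq\mathcal M^1_{\gamma_1}$, so $x_{\gamma_1}\notin N$. Let $k\ge2$. Permuting the coordinates of the point and of $N$ simultaneously, which (M1) allows, we may assume $\gamma_1<\dots<\gamma_k$. Put $y=(x_{\gamma_1},\dots,x_{\gamma_{k-1}})$. By (M2), $N'\in\mathcal M^{k-1}_\alpha$, so $y\notin N'$ by the induction hypothesis; that is, $N_y$ is meager. Now $N\in\mathcal M^k_{\gamma_k}$ and $y\in X_{\gamma_k}^{\,k-1}$, so $N_y\in\mathcal M^1_{\gamma_k}$ by (M3). Hence $x_{\gamma_k}\notin N_y$, which is the claim.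

\medskip
\emph{Claim B. $(X_S)^k$ is Lindel\"of for every $k\ge0$.}

The spaces are regular, being products of regular spaces. We use induction on $k$; for $k=0$ the space is a point. Let $k\ge1$. The traces on $X^k$ of the boxes $\prod_{j\le k}[a_j,b_j)$, $a_j<b_j$, form a base of $(X_S)^k$, so it suffices to show that every family $\mathcal U$ of boxes that covers $X^k$ has a countable subfamily that covers $X^k$. Let $O\subseteq\mathbb R^k$ be the union of the Euclidean interiors $\prod_j(a_j,b_j)$ of the members of $\mathcal U$. Since $\mathbb R^k$ is second countable, countably many members of $\mathcal U$ cover $O$. The set $N=\overline O\setminus O$ is closed and nowhere dense, so $(k,N)=(k_\alpha,N^\alpha)$ for some $\alpha<\omega_1$, and $N\in\mathcal M^k_\alpha$ by (M0).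

Let $u\in X^k\setminus O$. It lies in a box of $\mathcal U$, hence in the closure of the interior of that box, hence in $\overline O$. So $u\in N$. By Claim~A, either two coordinates of $u$ are equal, or some coordinate belongs to the countable set $X_\alpha$. Thus $X^k\setminus O$ is covered by the countably many subspaces
\[
\{u\in X^k:u_j=u_l\}\quad(j\ne l),\qquad\{u\in X^k:u_j=x\}\quad(j\le k,\ x\in X_\alpha)
\]
of $(X_S)^k$. Deleting the $j$th coordinate maps each of them homeomorphically onto $(X_S)^{k-1}$, which is Lindel\"of by the induction hypothesis. So each is covered by countably many members of $\mathcal U$, and altogether countably many members of $\mathcal U$ cover $X^k$.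

\medskip
By Claim~B and Lemma~\ref{lem:free}, $F(X_S)$ is a Lindel\"of group that contains $X_S$ as a closed subspace.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AT}
Arhangel'skii and Tkachenko, \emph{Topological Groups and Related Structures}.

\bibitem{problems}
\emph{Some problems and lines of investigation in general topology},
\texttt{https://dml.cz/}\allowbreak\texttt{bitstream/handle/}\allowbreak\texttt{10338.dmlcz/106678/}\allowbreak\texttt{CommentatMathUnivCarol\_029-1988-4\_1.pdf}.

\end{thebibliography}
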